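# From $\mathfrak{sl}_n$ to $\mathfrak{sl}_p$: simple W-algebras at level $-n+n/q$

## 1. Jordan blocks of size $q$ and of size $1$

Let $n,q\ge 2$ be coprime, let $m\ge1$, and suppose $p:=n-qm\ge2$. Put
$$k=-n+\frac nq,\qquad k'=-p+\frac pq .$$
A common divisor of $p$ and $q$ divides $n$, so $\gcd(p,q)=1$. Take a nilpotent $f_1\in\mathfrak{sl}_n$ with $m$ Jordan blocks of size $q$ and $p$ of size $1$. The copy of $\mathfrak{sl}_p$ acting on the $p$ small blocks commutes with $f_1$, so one expects $\mathfrak{sl}_p$-currents in the W-algebra of $f_1$. At level $k$ these currents are everything.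

**Theorem 1.1 (the special case).** $\mathcal W_k(\mathfrak{sl}_n,f_1)\cong L_{k'}(\mathfrak{sl}_p)$.

We fix notation. For $\mathfrak g=\mathfrak{sl}_N$ put $(a|b)=\mathrm{tr}(ab)$. The universal affine vertex algebra $V^k(\mathfrak g)$ is generated by fields $J_a$, $a\in\mathfrak g$, with $[J_a{}_\lambda J_b]=J_{[a,b]}+k\lambda(a|b)$, and $L_k(\mathfrak g)$ is its simple quotient. For a nilpotent $f$, the universal W-algebra $\mathcal W^k(\mathfrak g,f)$ is the quantum Hamiltonian reduction of $V^k(\mathfrak g)$ attached to $f$ (recalled in Section 4), and $\mathcal W_k(\mathfrak g,f)$ is its unique graded simple quotient. Nilpotents are taken up to conjugacy and described by partitions (Jordan types). All levels are non-critical, $k\neq-N$. We write $\mathrm{KL}_k(\mathfrak g)$ for the category of weight $\widehat{\mathfrak g}$-modules of level $k$ that are locally $\mathfrak g$-finite, on which $t\mathfrak g[t]$ acts locally nilpotently, and that are unions of finitely generated submodules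 in category $\mathcal O$. It contains the Weyl modules $V(\nu)=\mathrm{Ind}\,V_\nu$ ($\nu\in P_+$), their simple quotients $L(\nu)$, in particular $V^k=V(0)$ and $L_k=L(0)$, and all subquotients of these.

The proof of Theorem 1.1 is a dimension sandwich resting on three facts.

1. There is a functor $H^0_f$, exact on $\mathrm{KL}_k$, sending vertex algebras over $V^k$ to vertex algebras, with $H^0_f(V^k)=\mathcal W^k(\mathfrak g,f)$. The algebra $\mathcal W^k(\mathfrak g,f)$ has a unique maximal ideal, with quotient $\mathcal W_k(\mathfrak g,f)$.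
2. There is a homomorphism $\eta:V^{k'}(\mathfrak{sl}_p)\to \mathcal W^k(\mathfrak{sl}_n,f_1)$, compatible with a grading $D$ for which the currents have weight $1$.
3. $A:=H^0_{f_1}(L_k(\mathfrak{sl}_n))$ is nonzero, and has the same graded character as $L_{k'}(\mathfrak{sl}_p)$.

**Proof of Theorem 1.1 from the three facts.** The surjection $V^k\to L_k$ gives, by exactness, a surjection $\mathcal W^k(\mathfrak{sl}_n,f_1)\to A$. Compose it with $\eta$. Since $A\ne0$, the image of $V^{k'}(\mathfrak{sl}_p)\to A$ is $V^{k'}(\mathfrak{sl}_p)/J$ with $J$ proper, hence contained in the maximal ideal. In each degree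
$$\dim A\ \ge\ \dim(\text{image})\ \ge\ \dim L_{k'}(\mathfrak{sl}_p)\ =\ \dim A .$$
So equality holds: the map is onto and $A\cong L_{k'}(\mathfrak{sl}_p)$. As $A$ is a simple quotient of $\mathcal W^k(\mathfrak{sl}_n,f_1)$, it is $\mathcal W_k(\mathfrak{sl}_n,f_1)$. $\square$

Sections 2–6 prove the three facts, and Section 7 assembles them. The general question replaces the $p$ blocks of size $1$ by an arbitrary partition $a^{(0)}_\bullet$ of $p$ with all parts $\le q$. Let $f_0\in\mathfrak{sl}_p$ have type $a_\bullet^{(0)}$ and $f_2\in\mathfrak{sl}_n$ type $(q^m,a_\bullet^{(0)})$. The problem, whose stated source is "Reduction by stages for W-algebras and applications", asks to prove or disprove that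
$$\mathcal W_{-p+p/q}(\mathfrak{sl}_p,f_0)\cong\mathcal W_{-n+n/q}(\mathfrak{sl}_n,f_2)$$
for all such data. Theorem 1.1 is the case $f_0=0$. We shall prove that the answer is yes in general. From Section 8 on we ask what changes when $f_0\ne0$.

## 2. BRST complexes and their currents

We use the standard $\lambda$-bracket rules. With $[a_\lambda b]=\sum_{r\ge0}\frac{\lambda^r}{r!}a_{(r)}b$, they are skew-symmetry $[b_\lambda a]=-(-1)^{|a||b|}[a_{-\lambda-\partial}b]$, the Jacobi identity, and Wick's formula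
$$[a_\lambda:\!bc\!:]=:\![a_\lambda b]c\!:+(-1)^{|a||b|}:\!b[a_\lambda c]\!:+\int_0^\lambda[[a_\lambda b]_\mu c]\,d\mu .$$
A zero mode $a_{(0)}$ is a derivation of all products.

**Gradings.** Give each standard basis vector of $\mathbf C^N$ a real position. A matrix unit sending $e$ to $e'$ has degree $\mathrm{pos}(e')-\mathrm{pos}(e)$. This is what we call a diagonal grading $\mathfrak g=\bigoplus_d\mathfrak g_d$.

**Definition (BRST complex).** Let $\mathfrak m\subset\mathfrak g$ be a subalgebra spanned by homogeneous elements of positive degree for some diagonal grading, and $\chi:\mathfrak m\to\mathbf C$ a character, i.e. linear with $\chi([\mathfrak m,\mathfrak m])=0$. Let $F(\mathfrak m)$ be generated by odd fields $\psi_a$ ($a\in\mathfrak m$), $\psi^*_\xi$ ($\xi\in\mathfrak m^*$) with $[\psi_a{}_\lambda\psi^*_\xi]=\xi(a)$ and other brackets $0$. Let $b$ run over a homogeneous basis of $\mathfrak m$ with dual basis $b^*$, and write $\psi^*_b=\psi^*_{b^*}$. For $T\in\mathrm{End}(\mathfrak m)$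 put $\psi_T=\sum_b:\!\psi_{Tb}\psi_b^*\!:$. For a smooth $\widehat{\mathfrak g}$-module $M$ of level $k$ put $C(M;\mathfrak m,\chi)=M\otimes F(\mathfrak m)$ with $d=Q_{(0)}$ and
$$Q=\sum_b(J_b+\chi(b))\psi^*_b+\tfrac12\sum_b:\!\psi_{\mathrm{ad}\,b}\psi^*_b\!:\;=\sum_b(J_b+\chi(b))\psi^*_b+\tfrac12\sum_{b,c}\psi_{[b,c]}\psi^*_c\psi^*_b.\tag{1}$$
Cohomological degree ("charge") is $1$ on $\psi^*$ and $-1$ on $\psi$.

In the last sum of (1) no two factors contract, because $[b,c]$ has larger degree than $b$ and $c$. Wick's formula gives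
$$[\psi_T{}_\lambda\psi_a]=\psi_{Ta},\qquad[\psi_T{}_\lambda\psi^*_\xi]=-\psi^*_{T^*\xi},\qquad[\psi_T{}_\lambda\psi_S]=\psi_{[T,S]}+\lambda\,\mathrm{tr}(TS).\tag{2}$$
For the third formula: the two single contractions give $\psi_{TS}-\psi_{ST}$, using $\sum_bSb\otimes T^*b^*=\sum_bSTb\otimes b^*$, and the integral gives $\lambda\sum_bb^*(TSb)$.

*Example.* In $\mathfrak{sl}_2$ with $e,h,f$ and $\mathfrak m=\mathbf Ce$, $\chi(e)=\mathrm{tr}(fe)=1$, one has $Q=(J_e+1)\psi_e^*$.

**Lemma 2.1.** Let $v\in\mathfrak g$ with $[v,\mathfrak m]\subset\mathfrak m$ and put $K_v=J_v+\psi_{\mathrm{ad}v|_{\mathfrak m}}$. Then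
$$[K_v{}_\lambda Q]=-\sum_b\chi([v,b])\psi^*_b+\lambda\sum_b\big(k(v|b)+\mathrm{tr}_{\mathfrak m}(\mathrm{ad}v\,\mathrm{ad}b)\big)\psi^*_b,\tag{3}$$
$$[K_v{}_\lambda K_w]=K_{[v,w]}+\lambda\big(k(v|w)+\mathrm{tr}_{\mathfrak m}(\mathrm{ad}v\,\mathrm{ad}w)\big),\tag{4}$$
where in (4) $w$ also normalizes $\mathfrak m$. If all homogeneous components of $v$ have degree $\ge0$, the $\lambda$-term of (3) vanishes.

**Proof.** Formula (4) is immediate from (2). For (3), $J_v$ contributes $\sum_b(J_{[v,b]}+k\lambda(v|b))\psi^*_b$. The bracket of $\psi_{\mathrm{ad}v}$ with $\sum_b(J_b+\chi(b))\psi_b^*$ is $-\sum_b(J_{[v,b]}+\chi([v,b]))\psi_b^*$, since $\sum_b b\otimes(\mathrm{ad}v)^*b^*=\sum_b[v,b]\otimes b^*$. The $J$ terms cancel. For the cubic part, Wick's formula gives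
$$[\psi_{\mathrm{ad}v}{}_\lambda:\!\psi_{\mathrm{ad}b}\psi_b^*\!:]=:\!\psi_{\mathrm{ad}[v,b]}\psi^*_b\!:+\lambda\,\mathrm{tr}(\mathrm{ad}v\,\mathrm{ad}b)\psi^*_b-:\!\psi_{\mathrm{ad}b}\psi^*_{(\mathrm{ad}v)^*b^*}\!:-\lambda\,\psi^*_{(\mathrm{ad}[v,b])^*b^*}.$$
Summed over $b$, the first and third terms cancel. For the last term, $\sum_bb^*([[v,b],c])$ is the trace of $b\mapsto-[c,[v,b]]$, i.e. $-\mathrm{tr}(\mathrm{ad}c\,\mathrm{ad}v)$, so it contributes $+\lambda\sum_c\mathrm{tr}(\mathrm{ad}v\,\mathrm{ad}c)\psi^*_c$. Together with the second term this is $2\lambda\sum_b\mathrm{tr}(\mathrm{ad}v\,\mathrm{ad}b)\psi_b^*$, and the factor $\frac12$ in (1) yields (3). If $v$ has components of degree $\ge0$ and $b$ has positive degree, then $(v|b)=0$, and $\mathrm{ad}v\,\mathrm{ad}b$ strictly raises degree, so it has trace $0$. $\square$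

**Why $d^2=0$.** Contracting $\psi_a$ with (1) gives
$$[\psi_a{}_\lambda Q]=d\psi_a=I_a:=J_a+\chi(a)+\psi_{\mathrm{ad}a}\qquad(a\in\mathfrak m),\tag{5}$$
because the two contractions in the cubic term both give $\frac12\psi_{\mathrm{ad}a}$. As $I_a=K_a+\chi(a)$ and $\chi$ is a character, (3) gives $[I_a{}_\lambda Q]=0$. By Jacobi, $[\psi_a{}_\lambda[Q_\mu Q]]=[I_a{}_{\lambda+\mu}Q]-[Q_\mu I_a]=0$. An element killed by all $\psi_{a(r)}$, $r\ge0$, involves no $\psi^*$, hence has charge $\le0$. But $[Q_\mu Q]$ has charge $2$, so it vanishes, and $d^2=\frac12(Q_{(0)}Q)_{(0)}=0$. If $M$ is a vertex algebra over $V^k(\mathfrak g)$, then $C(M;\mathfrak m,\chi)$ is a dg vertex algebra.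

## 3. Exchanging the two halves of a polarization

A nilpotent $f$ does not determine $\mathfrak m$, and we shall need to vary $\mathfrak m$ without changing the cohomology. The elementary move exchanges two Lagrangian halves $E,E'$ of a symplectic space.

*Example.* In $\mathfrak{sl}_3$ take the basis $b_1,b_2,s$ with $fb_2=b_1$, $fb_1=fs=0$. Put $b_i$ at position $i$ and $s$ at $\frac32$. Let $x:s\mapsto b_2$ and $y:b_1\mapsto s$ (degree $\frac12$) and $z=xy:b_1\mapsto b_2$ (degree $1$). These span a Heisenberg algebra $\mathfrak u$, and $\mathrm{tr}(f[x,y])=\mathrm{tr}(fz)=1$. The two choices $\mathfrak m=\langle z,x\rangle$ and $\mathfrak m=\langle z,y\rangle$ should give the same reduction.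

**Lemma 3.1.** Let $\mathfrak u=\mathfrak n\oplus E\oplus E'\subset\mathfrak g$ be a subalgebra, where $\mathfrak n,E,E'$ are spanned by homogeneous elements of positive degree for some diagonal grading, with $[\mathfrak u,\mathfrak u]\subset\mathfrak n$ and $[E,E]=[E',E']=0$. Let $\chi:\mathfrak u\to\mathbf C$ be linear with $\chi(E)=\chi(E')=0$, $\chi([\mathfrak n,\mathfrak u])=0$, and $(x,y)\mapsto\chi([x,y])$ a perfect pairing $E\times E'\to\mathbf C$. Let $\Phi$ be generated by even $\varphi_v$, $v\in E\oplus E'$, with $[\varphi_v{}_\lambda\varphi_w]=\chi([v,w])$, and let $\widetilde C(M)=M\otimes\Phi\otimes F(\mathfrak u)$ with differential $\widetilde Q_{(0)}$,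
$$\widetilde Q=\sum_{b\in\mathfrak u}(J_b+\chi(b)+\varphi_b)\psi_b^*+\tfrac12\sum_b:\!\psi_{\mathrm{ad}b}\psi_b^*\!:\tag{6}$$
(the sums over a basis of $\mathfrak u$; $\varphi_b$ via the projection to $E\oplus E'$). Then, naturally in $M\in\mathrm{KL}_k$,
$$H^\bullet(C(M;\mathfrak n+E,\chi))\cong H^\bullet(\widetilde C(M))\cong H^\bullet(C(M;\mathfrak n+E',\chi)),$$
and these are vertex algebra isomorphisms if $M$ is a vertex algebra over $V^k(\mathfrak g)$.

**Proof.** The hypotheses are symmetric in $E,E'$, so the first isomorphism suffices. Put $\mathfrak m=\mathfrak n+E$; by hypothesis $\chi$ is a character of it. Let $Q_1$ be its BRST element, and choose bases $x_i$ of $E$, $y_j$ of $E'$ with $\chi([x_i,y_j])=\delta_{ij}$. Each $y\in E'$ satisfies $[y,\mathfrak m]\subset\mathfrak n\subset\mathfrak m$, so $K_y=J_y+\psi_{\mathrm{ad}y|_{\mathfrak m}}$ is defined.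

**Step 1: split $\widetilde Q$.** The purpose is to see $\widetilde Q$ as $Q_1$ plus few terms. In the cubic part of (6) the mixed terms ($b=y_j$, $c\in\mathfrak m$, or vice versa) add up to $\sum_j\psi_{\mathrm{ad}y_j|\mathfrak m}\psi^*_{y_j}$, and $[E',E']=0$. Hence
$$\widetilde Q=Q_1+\sum_i\varphi_{x_i}\psi^*_{x_i}+\sum_j(K_{y_j}+\varphi_{y_j})\psi^*_{y_j}.\tag{7}$$
We compare it with $Q'=Q_1+\sum_j\varphi_{y_j}\psi^*_{y_j}$, by means of
$$\mathcal A=\Big(\sum_jK_{y_j}\varphi_{x_j}\Big)_{(0)}=\sum_j\sum_{r\in\mathbf Z}K_{y_j(r)}\varphi_{x_j(-1-r)}.$$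

**Step 2: $\mathcal A$ is locally nilpotent.** This makes $e^{\mathcal A}$ meaningful. All factors commute: $[K_y{}_\lambda K_{y'}]=0$ by (4), $[E',E']=0$ and positivity of degrees, and $[\varphi_x{}_\lambda\varphi_{x'}]=0$. On a given vector all but finitely many summands vanish, and by commutativity the same finite set suffices on its whole orbit. So it is enough that each summand contains a locally nilpotent factor. For $r<0$ this is the annihilation operator $\varphi_{x(-1-r)}$. For $r\ge0$ it is $K_{y(r)}=J_{y(r)}+\psi_{\mathrm{ad}y(r)}$. Here $J_{y(r)}$ is locally nilpotent on $M\in\mathrm{KL}_k$: for $r\ge1$ by definition of $\mathrm{KL}_k$, for $r=0$ because $y$ is a nilpotent matrix acting on finite-dimensional $\mathfrak g$-modules. The ghost part commutes with $J_{y(r)}$, kills $|0\rangle$, and acts nilpotently by commutators on the generating modes of $F(\mathfrak m)$, so it is locally nilpotent as well. Since $\mathcal A$ is a zero mode, $e^{\mathcal A}Y(b,z)e^{-\mathcal A}=Y(e^{\mathcal A}b,z)$.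

**Step 3: $e^{\mathcal A}Q'=\widetilde Q$.** This identifies the two differentials. We have $\mathcal A\varphi_{y_j}=\sum_iK_{y_i}\chi([x_i,y_j])=K_{y_j}$, and $\mathcal AK_y=\mathcal A\varphi_x=\mathcal A\psi^*_{y}=0$. Also $\mathcal A\psi^*_{x_i}=0$, because $x_i^*([y,\mathfrak m])=0$ as $[y,\mathfrak m]\subset\mathfrak n$. By (3), whose $\lambda$-term vanishes here, and $\chi([y_j,\mathfrak n])=0$, we get $[K_{y_j}{}_\lambda Q_1]=-\sum_i\chi([y_j,x_i])\psi^*_{x_i}=\psi^*_{x_j}$, so $\mathcal AQ_1=\sum_j\varphi_{x_j}\psi^*_{x_j}$. Hence $\mathcal AQ'=\sum_j\varphi_{x_j}\psi^*_{x_j}+\sum_jK_{y_j}\psi^*_{y_j}$ and $\mathcal A^2Q'=0$, and $e^{\mathcal A}Q'=Q'+\mathcal AQ'$ is (7). Thus $\widetilde Q_{(0)}=e^{\mathcal A}Q'_{(0)}e^{-\mathcal A}$; in particular $\widetilde Q_{(0)}^2=0$.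

**Step 4: remove the extra factor.** The complex with $Q'_{(0)}$ is $C(M;\mathfrak m,\chi)\otimes(T,d_T)$, $T=\Phi\otimes F(E')$, $d_T=(\sum_j\varphi_{y_j}\psi^*_{y_j})_{(0)}$. On creation modes $d_T$ is $\psi_{y_j}\mapsto\varphi_{y_j}\mapsto0$ and $\varphi_{x_j}\mapsto-\psi^*_{y_j}\mapsto0$. The creation modes of all $\varphi$'s commute with each other, so $T$ is a Koszul complex with $H(T)=\mathbf C|0\rangle$. By Künneth, $v\mapsto e^{\mathcal A}(v\otimes1)$ induces $H(C(M;\mathfrak m,\chi))\cong H(\widetilde C(M))$. This map is natural, and if $M$ is a vertex algebra it is multiplicative, because $e^{\mathcal A}$ is an automorphism. $\square$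

## 4. Rows of boxes and the left-justified grading

Let $f\in\mathfrak{sl}_N$ have Jordan type $(\ell_1,\dots,\ell_r)$. Take a basis of boxes $(s,c)$, $1\le c\le\ell_s$, with $f(s,c)=(s,c-1)$ and $f(s,1)=0$, and put $\chi=(f|\cdot)$. For $\sigma\in\mathbf R^r$ place $(s,c)$ at position $c+\sigma_s$, giving $\mathfrak g=\bigoplus\mathfrak g^\sigma_d$. Then $f\in\mathfrak g^\sigma_{-1}$, so $\chi$ vanishes on $\mathfrak g_d^\sigma$ for $d\ne1$.

Row $s$ is a cyclic $\mathbf C[f]$-module generated by $(s,\ell_s)$. So $\mathfrak{gl}_N^f$ has a basis of $f$-equivariant maps from row $s$ to row $s'$ with $(s,\ell_s)\mapsto(s',c)$, $1\le c\le\min(\ell_s,\ell_{s'})$, of degree $c+\sigma_{s'}-\ell_s-\sigma_s$. Taking $c$ maximal, we see that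
$$0\le\sigma_{s'}-\sigma_s\le\ell_s-\ell_{s'}\quad\text{whenever }\ell_s\ge\ell_{s'}\tag{8}$$
implies $\mathfrak g^f\subset\mathfrak g^\sigma_{\le0}$. Then $\mathrm{ad}f:\mathfrak g_d\to\mathfrak g_{d-1}$ is injective for $d>0$ and, by duality for the trace form, surjective for $d<1$. In particular $(v,w)\mapsto\chi([v,w])=([f,v]|w)$ is nondegenerate on $\mathfrak g^\sigma_{1/2}$.

**Definition.** The left-justified grading is $\sigma=0$. It is integral and satisfies (8). Put $\mathfrak m_f=\mathfrak g^0_{\ge1}$ and $H^\bullet_f(M)=H^\bullet(C(M;\mathfrak m_f,\chi))$.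

The Dynkin grading (by half the semisimple element of an $\mathfrak{sl}_2$-triple) centers the rows: $\sigma_s=\frac{L_1-\ell_s}2$ with $L_1$ the longest length; it satisfies (8). The Kac–Roan–Wakimoto (KRW) reduction is the cohomology of the complex (6) with $\mathfrak u=\mathfrak g_{\ge1/2}$ and $\varphi$'s on $\mathfrak g_{1/2}$ (so $\Phi=\mathbf C$ when $\mathfrak g_{1/2}=0$) for the Dynkin grading, and $\mathcal W^k(\mathfrak g,f)$ is its $H^0$ on $V^k$.

*Example.* For type $(3,2)$ the left-justified positions are $1,2,3$ and $1,2$, and the Dynkin positions are $1,2,3$ and $\frac32,\frac52$.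

We cite T. Arakawa, *Associated varieties of modules over Kac–Moody algebras and $C_2$-cofiniteness of W-algebras*, IMRN 2015: for every nilpotent $f$ and $M\in\mathrm{KL}_k$ the Dynkin-graded KRW reduction vanishes in all degrees $i\neq0$. (The complex commutes with directed unions, so it does not matter whether finite generation is required.)

**Lemma 4.1.** $H^\bullet_f(M)$ is naturally isomorphic to the Dynkin-graded KRW reduction for all $M\in\mathrm{KL}_k$, as vertex algebras if $M$ is one. Hence $H^i_f(M)=0$ for $i\ne0$, $H^0_f$ is exact on $\mathrm{KL}_k$, and $\mathcal W^k(\mathfrak{sl}_N,f)=H^0_f(V^k)$.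

**Proof.** **Step 1: the elementary shift.** We show that some rows may be moved by one unit. Suppose $\sigma$ is integral, the rows are split as $A\sqcup B$, and $\sigma^u=\sigma+\frac12\mathbf 1_A$ satisfies (8). Apply Lemma 3.1 in the grading $\sigma^u$ with $\mathfrak u=\mathfrak g^{\sigma^u}_{\ge1/2}$, $\mathfrak n=\mathfrak g^{\sigma^u}_{\ge1}$, $E=\mathrm{Hom}(A,B)_{1/2}$, $E'=\mathrm{Hom}(B,A)_{1/2}$. Half-integral degrees occur only between $A$ and $B$, so $\mathfrak g^{\sigma^u}_{1/2}=E\oplus E'$. Both $E$ and $E'$ are abelian, hence isotropic for the nondegenerate form $\chi([v,w])$, so the pairing $E\times E'$ is perfect. The conditions $[\mathfrak u,\mathfrak u]\subset\mathfrak n$, $\chi([\mathfrak n,\mathfrak u])=0$, $\chi(E)=\chi(E')=0$ hold by degree. On $\mathrm{Hom}(A,B)$ the $\sigma^u$-degree is the $\sigma$-degree minus $\frac12$ and the $(\sigma+\mathbf 1_A)$-degree plus $\frac12$; on $\mathrm{Hom}(B,A)$ the signs are reversed. So $\mathfrak n+E=\mathfrak g^\sigma_{\ge1}$,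 $\mathfrak n+E'=\mathfrak g^{\sigma+\mathbf 1_A}_{\ge1}$, and
$$H(C(M;\mathfrak g^\sigma_{\ge1},\chi))\cong H(\widetilde C(M))\cong H(C(M;\mathfrak g^{\sigma+\mathbf 1_A}_{\ge1},\chi)).$$

**Step 2: nearly center the rows.** We go from $\sigma=0$ to the integral grading closest to Dynkin. Let $L_1>\dots>L_t$ be the distinct row lengths; $\sigma$ depends only on the length. For $i=2,\dots,t$ shift all rows of length $\le L_i$ by $1$, exactly $\lfloor\frac{L_1-L_i}2\rfloor-\lfloor\frac{L_1-L_{i-1}}2\rfloor$ times. For $i<i'$ the difference $\sigma_{i'}-\sigma_i$ only grows during the process, so throughout, also at the midpoints $\sigma^u$,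
$$0\le\sigma_{i'}-\sigma_i\le\Big\lfloor\frac{L_1-L_{i'}}2\Big\rfloor-\Big\lfloor\frac{L_1-L_i}2\Big\rfloor\le\frac{L_i-L_{i'}+1}2\le L_i-L_{i'} .$$
Thus (8) holds and Step 1 applies. We end at $\sigma'_i=\lfloor\frac{L_1-L_i}2\rfloor$.

**Step 3: reach the KRW complex.** If all lengths have the same parity, $\sigma'$ is the Dynkin grading, $\mathfrak g_{1/2}=0$, and $C(M;\mathfrak g_{\ge1},\chi)$ is the KRW complex. Otherwise the Dynkin grading is $\sigma'+\frac12\mathbf 1_A$, where $A$ is the set of rows with $\ell_s\not\equiv L_1\pmod 2$. It satisfies (8), and Step 1 gives $H(C(M;\mathfrak g^{\sigma'}_{\ge1},\chi))\cong H(\widetilde C(M))$ with $\widetilde C(M)$ the KRW complex. Now use Arakawa's theorem; exactness follows from the long exact sequence. $\square$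

## 5. A subcomplex of nonnegative charge

The full complex has fields of nonpositive weight and hence infinite-dimensional weight spaces. This section finds inside it a small complex with the same cohomology.

**The grading $D$.** Let $x$ be the diagonal traceless matrix defining the left-justified grading. On $C(M;\mathfrak m_f,\chi)$ with $M$ $L_0$-semisimple ($L_0$ the Sugawara operator) put $D=L_0-x+D_{gh}$, where for $b\in\mathfrak g_d$ the field $\psi_b$ has weight $1-d$ and $\psi_b^*$ weight $d$. The field $J_v$, $v\in\mathfrak g_d$, has weight $1-d$. Every term of $Q$ has weight $1$, so $D$ commutes with $d$.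

**Setting.** Fix $f$, its left-justified grading, $\mathfrak m=\mathfrak m_f$, $\chi=(f|\cdot)$, with differential $d_1$ and BRST element $Q_1$. Let $P$ be the projection of $\mathfrak g$ onto $\mathfrak m$ along $\mathfrak g_{\le0}$. For $v\in\mathfrak g_{\le0}$ put $\hat J_v=J_v+\psi_{P\,\mathrm{ad}v|_{\mathfrak m}}$. Let $C_+(\nu)\subset C(V(\nu);\mathfrak m,\chi)$ be the span of the vectors obtained from $V_\nu\otimes|0\rangle$ by the modes $(-j)$, $j\ge1$, of the $\hat J_v$ ($v\in\mathfrak g_{\le0}$) and $\psi^*_b$ ($b\in\mathfrak m$).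

*Example.* For $\mathfrak{sl}_2$ with $\mathfrak m=\mathbf Ce$: $\hat J_h=J_h+2:\!\psi_e\psi^*_e\!:$ and $\hat J_f=J_f$, since $P[f,e]=P(-h)=0$. The generators $\hat J_h,\hat J_f,\psi_e^*$ have $D$-weights $1,2,1$.

**Lemma 5.1.**
1. $C_+(0)$ is a dg vertex subalgebra, $C_+(\nu)$ is a subcomplex, and $C_+(\nu)\subset C(V(\nu);\mathfrak m,\chi)$ is a quasi-isomorphism.
2. Let $\mathfrak m_0\subset\mathfrak g_0$ be a subalgebra such that $\mathfrak m\oplus\mathfrak m_0$ is spanned by homogeneous positive-degree elements for some diagonal grading, and $\tilde\chi$ a character of $\mathfrak m\oplus\mathfrak m_0$ extending $\chi|_{\mathfrak m}$. Then $\mathcal D=C_+(0)\otimes F(\mathfrak m_0)$ is a dg vertex subalgebra of $C(V^k;\mathfrak m\oplus\mathfrak m_0,\tilde\chi)$ and the inclusion is a quasi-isomorphism.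

Part 2 is needed only from Section 9 on; on a first reading take $\mathfrak m_0=0$.

**Proof.** **Step 1: closure under products.** As $\mathfrak m\cong\mathfrak g/\mathfrak g_{\le0}$ as a $\mathfrak g_{\le0}$-module, $v\mapsto P\,\mathrm{ad}v|_{\mathfrak m}$ is a Lie homomorphism on $\mathfrak g_{\le0}$. So by (2), $[\hat J_v{}_\lambda\hat J_w]=\hat J_{[v,w]}+\lambda\cdot\mathrm{const}$, and $[\hat J_v{}_\lambda\psi^*_\xi]$ is a combination of $\psi^*$'s. The brackets of the generators are linear in generators and constants, hence $C_+(0)$ is the vertex subalgebra they generate.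

**Step 2: the differential of $\hat J_v$.** We show $d_1\hat J_v\in C_+(0)$. By skew-symmetry from the brackets with (1), and by (5),
$$d_1J_v=\sum_bJ_{[b,v]}\psi^*_b+k\sum_b(v|b)\partial\psi^*_b,\quad d_1\psi_c=J_c+\chi(c)+\psi_{\mathrm{ad}c},\quad d_1\psi^*_\xi=\tfrac12\sum_{b,c}\xi([b,c])\psi^*_c\psi^*_b .$$
We claim that for some constants $c_b$
$$d_1\hat J_v=\sum_b:\!\hat J_{(1-P)[b,v]}\psi^*_b\!:+\sum_b\chi([v,b])\psi^*_b+\sum_bc_b\,\partial\psi^*_b.\tag{9}$$
With $T=P\,\mathrm{ad}v$ we have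
$$d_1\psi_T=\sum_b:\!\big(J_{P[v,b]}+\chi(P[v,b])+\psi_{\mathrm{ad}P[v,b]}\big)\psi^*_b\!:-\sum_e:\!\psi_{P[v,e]}\,d_1\psi^*_e\!: .$$
The $J\psi^*$ terms of $d_1\hat J_v$ have index $[b,v]+P[v,b]=(1-P)[b,v]$, as asserted. Next, $\chi(P[v,b])=\chi([v,b])$ because $\chi(\mathfrak g_{\le0})=0$. There remain the ghost-cubic terms. On $\mathfrak m$ we have $P\,\mathrm{ad}((1-P)[b,v])=P\,\mathrm{ad}[b,v]+\mathrm{ad}P[v,b]$, so the asserted cubic terms minus the actual ones are
$$\sum_b:\!\psi_{P\mathrm{ad}[b,v]}\psi^*_b\!:+\sum_e:\!\psi_{P[v,e]}\,d_1\psi^*_e\!: .$$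
Changing the bracketing of a normally ordered product of one $\psi$ and two $\psi^*$'s only adds multiples of $\partial\psi^*$ (the formula $::\!ab\!:\!c:-:\!a\!:\!bc\!::\ =\sum_{r\ge0}(a_{(-r-2)}b_{(r)}c\pm b_{(-r-2)}a_{(r)}c)$ has here only constant contractions). Modulo these, the first sum is $\sum_{b,c}:\!\psi_{P[[b,v],c]}(\psi^*_c\psi^*_b)\!:$. Since $\psi_c^*\psi_b^*$ is antisymmetric we may antisymmetrize the index, and $[[b,v],c]-[[c,v],b]=[[b,c],v]$. So the first sum is $-\frac12\sum_{b,c}:\!\psi_{P[v,[b,c]]}(\psi^*_c\psi^*_b)\!:$, while the second is $+\frac12$ times the same expression. They cancel, which proves (9). As $d_1$ is a derivation of all products and $d_1\psi^*$ is quadratic in $\psi^*$, $d_1C_+(0)\subset C_+(0)$.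

**Step 3: $C_+(\nu)$ is a subcomplex.** For $w\in V_\nu$ we have $\hat J_{v(0)}w=vw$, $\hat J_{v(r)}w=0$ for $r>0$, and $\psi^*_{b(r)}w=0$ for $r\ge0$. So $C_+(\nu)$ is the $C_+(0)$-submodule generated by $V_\nu$. Moreover $d_1w=\sum_b\psi^*_{b(-1)}(bw)\in C_+(\nu)$: the term $\chi(b)\psi^*_b$ acts by $\chi(b)\psi^*_{b(0)}$, which kills $w$, and the zero mode of the cubic term kills $|0\rangle$.

**Step 4: $\mathcal D$ is stable in part 2.** Since $[\mathfrak m_0,\mathfrak m]\subset\mathfrak m$, collecting the terms of (1) for $\mathfrak m\oplus\mathfrak m_0$ by whether they contain $\psi_a^*$ with $a\in\mathfrak m_0$ gives $d=d_1+d_0$ with $d_0=Q_{0(0)}$,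
$$Q_0=\sum_{a\in\mathfrak m_0}(\hat J_a+\tilde\chi(a))\psi_a^*+\tfrac12\sum_{a\in\mathfrak m_0}:\!\psi_{\mathrm{ad}a|_{\mathfrak m_0}}\psi_a^*\!:\ \in\mathcal D,\tag{10}$$
where $P\,\mathrm{ad}a=\mathrm{ad}a$ on $\mathfrak m$ for $a\in\mathfrak g_0$. So $\mathcal D$ is $d$-stable.

**Step 5: an adapted basis.** We exhibit the big complex as $\mathcal D$ times a Koszul complex. In part 1 write $\mathcal D$ for $C_+(\nu)$ and $d$ for $d_1$. For $b\in\mathfrak m$ put $I_b=d\psi_b=J_b+(\text{constant})+(\text{ghost bilinear})$. We claim that ordered monomials in the modes $(-j)$, $j\ge1$, of the $I_b$, then of the $\psi_b$ ($b\in\mathfrak m$), applied to the monomial basis of $\mathcal D$, form a basis of the whole complex. Filter $U(t^{-1}\mathfrak g[t^{-1}])\otimes V_\nu\otimes F$ by PBW degree in the $J$'s. The symbol of such a monomial is obtained by replacing $I_{b(-j)}$ by $J_{b(-j)}$ and $\hat J_{v(-j)}$ by $J_{v(-j)}$, since the ghost and constant parts do not raise the PBW degree. As $\mathfrak g=\mathfrak m\oplus\mathfrak g_{\le0}$,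 these symbols are, up to sign, a monomial basis of the associated graded space. The filtration starts in degree $0$ and is exhaustive, so the claim follows.

**Step 6: the Koszul filtration.** Let $G_r$ be the span of basis elements with at most $r$ modes $I,\psi$ ($b\in\mathfrak m$). We have $[d,\psi_{b(j)}]=I_{b(j)}$, $[d,I_{b(j)}]=0$, $[I_b{}_\lambda\psi_c]=\psi_{[b,c]}$ and, applying $d$, $[I_b{}_\lambda I_c]=I_{[b,c]}$. So reordering $I,\psi$ modes only produces terms with fewer of them, still with negative modes and indices in $\mathfrak m$. Hence $dG_r\subset G_r$, and $\mathrm{gr}^G\cong S(I)\otimes\Lambda(\psi)\otimes(\mathcal D,d)$ with the Koszul differential $\psi\mapsto I$ on the first two factors. Thus $G_r/G_{r-1}$ is acyclic for $r\ge1$. As $G_0=\mathcal D$ and $\bigcup_rG_r$ is everything, $\mathcal D$ is quasi-isomorphic to the whole complex. $\square$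

**Consequences for $\mathcal W^k$.** The generators of $C_+(0)$ have $D$-weights $1+d$ ($\hat J_v$, $v\in\mathfrak g_{-d}$, $d\ge0$) and $d\ge1$ ($\psi_b^*$, $b\in\mathfrak g_d$). Since $C_+(0)$ lives in charges $\ge0$,
$$\mathcal W^k(\mathfrak{sl}_N,f)=\ker\big(d_1|_{C_+(0)^0}\big),\tag{11}$$
with $D$-weights in $\mathbf Z_{\ge0}$, finite-dimensional weight spaces, and weight-$0$ space $\mathbf C|0\rangle$.

**$D$ is inner.** Let
$$\omega=\omega_{\mathrm{Sug}}+\partial J_x+\sum_b\big(d_b:\!\partial\psi_b\psi_b^*\!:+(d_b-1):\!\psi_b\partial\psi_b^*\!:\big),\qquad d_b=\deg b.$$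
Then $\omega_{(0)}=\partial$ and $\omega_{(1)}=D$ on $C(V^k;\mathfrak m_f,\chi)$; note $(\partial J_x)_{(1)}=-J_{x(0)}$. Each $\psi_b,\psi_b^*$ is primary, and so is each $J_b$ with $b\in\mathfrak m_f$: the only obstruction is $-k\lambda^2(x|b)$, which is $0$. By (1), $Q_1$ is a sum of products of mutually (anti)commuting primary fields, of total weight $1$, so $[\omega_\lambda Q_1]=(\partial+\lambda)Q_1$. By skew-symmetry $[Q_1{}_\lambda\omega]=\lambda Q_1$, hence $d_1\omega=0$. So $\omega$ defines an element of $\mathcal W^k$ with $\omega_{(1)}=D$, every ideal is $D$-graded, and a proper ideal has no component in weight $0$. We record: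

**Corollary 5.2.** For $k\neq-N$, $\mathcal W^k(\mathfrak{sl}_N,f)$ has a unique maximal ideal, the sum of all proper ideals (it does not contain $|0\rangle$). Every nonzero quotient vertex algebra of it has a unique simple quotient, namely $\mathcal W_k(\mathfrak{sl}_N,f)$.

All ideals are also graded for the Dynkin conformal vector, so "graded simple quotient" and "simple quotient" agree. Lemma 4.1 and Corollary 5.2 are Fact 1 of Section 1.

## 6. The character of $H^0_f(L_\kappa)$ when all blocks are at most $q$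

Let $N\ge2$, $q\ge2$ be coprime, $\kappa=-N+N/q$, and $f$ of type $(\ell_1,\dots,\ell_r)$ with all $\ell_s\le q$. Write $\mathrm{ch}=\mathrm{tr}\,u^D$ (left-justified), and for $\ell,\ell'\le q$
$$\Pi_{\ell,\ell'}=\prod_{j\ge1}\frac{\prod_{i=1}^{\ell}\prod_{i'=1}^{\ell'}(1-u^{qj+i-i'})}{\prod_{c=1}^{\min(\ell,\ell')}(1-u^{j+\ell-c})}.$$

**Lemma 6.1.** $\Pi_{\ell,\ell'}=1$ if $\ell=q$ or $\ell'=q$.

**Proof.** If $\ell'=q$, then $qj-i'$ runs once over $\mathbf Z_{\ge0}$, so the numerator is $\prod_{i=1}^\ell\prod_{s\ge i}(1-u^s)$. The denominator is $\prod_{c=1}^\ell\prod_{s\ge\ell-c+1}(1-u^s)$, which is the same. If $\ell=q$, then $qj+i$ runs once over $\mathbf Z_{\ge q+1}$, so the numerator is $\prod_{i'=1}^{\ell'}\prod_{s\ge q+1-i'}(1-u^s)$, equal to the denominator $\prod_{c=1}^{\ell'}\prod_{s\ge q-c+1}(1-u^s)$. $\square$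

**Proposition 6.2.**
$$\mathrm{ch}\,H^0_f(L_\kappa(\mathfrak{sl}_N))=\prod_{j\ge1}\frac{1-u^j}{1-u^{qj}}\cdot\prod_{s,s'=1}^r\Pi_{\ell_s,\ell_{s'}}.$$
In particular $H^0_f(L_\kappa(\mathfrak{sl}_N))\ne0$.

*Example.* Take $N=2$, $f$ principal, $q$ odd. In $\Pi_{2,2}$ the differences $i-i'$ are $0,0,1,-1$, so the formula reads $\prod_j\frac{(1-u^{qj})(1-u^{qj-1})(1-u^{qj+1})}{1-u^{j+1}}$. For $q=3$ the numerator runs over all exponents $\ge2$, so the character is $1$. For $q=5$ what survives is $\prod_{j\ge1}\frac1{(1-u^{5j-3})(1-u^{5j-2})}$.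

The proof writes $L_\kappa$ as an alternating sum of Weyl modules, computes each $H^0_f(V(\nu))$ by an Euler characteristic, and adds up. Care is needed because the sum is infinite and $D$ is not $L_0$. We cite Kac–Wakimoto, PNAS 1988: for admissible $\lambda$, $\mathrm{ch}\,L(\lambda)=\sum_{w\in\widehat W(\lambda)}\varepsilon(w)\,\mathrm{ch}\,M(w\circ\lambda)$, where $\widehat W(\lambda)$ is the integral Weyl group.

**Proof. Step 1: $L_\kappa$ in terms of Weyl modules.** Let $\lambda=\kappa\Lambda_0$. On the coroot of $\alpha+j\delta$, $\lambda+\hat\rho$ takes the value $(\rho,\alpha)+jN/q$, which is integral iff $q\mid j$. For positive roots with $q\mid j$ it is positive, as $|(\rho,\alpha)|\le N-1$. So $\lambda$ is admissible, and the integral real roots are the $\alpha+lq\delta$, with simple roots $\alpha_1,\dots,\alpha_{N-1},q\delta-\theta$: type $A^{(1)}_{N-1}$ with imaginary root $q\delta$. Moreover $\lambda+\hat\rho$ pairs to $1$ with every simple coroot of this system (for the last: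 $N-(N-1)=1$). So it plays the role of the Weyl vector, and the denominator identity gives, with $u=e^{-\delta}$ and the factor $e^{\kappa\Lambda_0}$ dropped,
$$\mathrm{ch}\,L_\kappa=\frac{R}{\prod_{j\ge1}(1-u^j)^{N-1}\prod_{\alpha\in\Delta}(1-u^je^\alpha)},\qquad R=\prod_{j\ge1}(1-u^{qj})^{N-1}\prod_{\alpha\in\Delta}(1-u^{qj}e^\alpha);$$
the factors $1-e^{-\alpha}$, $\alpha>0$, cancel.

Now group the Kac–Wakimoto sum by cosets of the finite Weyl group $W_{fin}\subset\widehat W(\lambda)$. As $\lambda+\hat\rho$ is regular for the integral root system, each coset $W_{fin}y$ has a unique representative $y$ with $y(\lambda+\hat\rho)$ strictly dominant for $\mathfrak g$. Then $y\circ\lambda=\kappa\Lambda_0+\nu-h\delta$ with $\nu\in P_+$, and the coset contributes $\varepsilon(y)\,\mathrm{ch}\,V(\nu)$. From $|y(\lambda+\hat\rho)|^2=|\lambda+\hat\rho|^2$ we get $|\nu+\rho|^2-2h(\kappa+N)=|\rho|^2$, i.e. $h=h_\nu:=\frac{(\nu,\nu+2\rho)}{2(\kappa+N)}$, the $L_0$-eigenvalue on the top of $V(\nu)$. So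 $\nu$ determines $y\circ\lambda$, hence $y$ (trivial stabilizer), and
$$\mathrm{ch}\,L_\kappa=\sum_{\nu\in P_+}c_\nu\,\mathrm{ch}\,V(\nu),\quad c_\nu\in\{0,\pm1\},\qquad\sum_\nu c_\nu u^{h_\nu}\mathrm{ch}\,V_\nu=R,\tag{12}$$
the last formula by multiplying with the common denominator. Note $\kappa+N>0$.

If $f=0$, then $D=L_0$, $H^0_f(M)=M$, and the proposition follows by setting $e^\alpha=1$: both sides are $\prod_j\big(\frac{1-u^{qj}}{1-u^j}\big)^{N^2-1}$. The steps below treat general $f$.

**Step 2: Weyl modules.** We compute $\mathrm{ch}\,H_f^0(V(\nu))$. By Lemmas 4.1 and 5.1, $C_+(\nu)$ has cohomology $H^0_f(V(\nu))$ only, and its $D$-spaces are finite-dimensional. A vector of weight $\mu$ in $V_\nu$ has $D$-weight $h_\nu-\mu(x)$. The mode $(-j)$ of $\hat J_v$, $v\in\mathfrak g_{-d}$, has weight $j+d$; that of $\psi_b^*$, $b\in\mathfrak g_d$, has weight $j-1+d$ and odd charge. The Euler characteristic is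
$$\mathrm{ch}\,H^0_f(V(\nu))=u^{h_\nu}\,\mathrm{ch}_{V_\nu}(u^{-x})\,\mathcal P,\qquad \mathcal P=\prod_{j\ge1}\Big[\prod_{d\ge0}(1-u^{j+d})^{-\dim\mathfrak g_{-d}}\prod_{d\ge1}(1-u^{j-1+d})^{\dim\mathfrak g_d}\Big].\tag{13}$$
Since $\dim\mathfrak g_{d+1}=\dim\mathfrak g_{-d-1}$ and $\mathrm{ad}f:\mathfrak g_{-d}\to\mathfrak g_{-d-1}$ is onto for $d\ge0$,
$$\mathcal P=\prod_{j\ge1}\prod_{d\ge0}(1-u^{j+d})^{-\dim\mathfrak g^f_{-d}} .\tag{14}$$
(For $\mathfrak{sl}_2$ and $f$ principal this is $\prod_{s\ge2}(1-u^s)^{-1}$.) Weights $\mu$ of $V_\nu$ satisfy $|\mu|\le|\nu|$, so $H_f^0(V(\nu))$ has $D$-weights $\ge h_\nu-|\nu||x|$. As $h_\nu$ is quadratic in $\nu$ with $\kappa+N>0$, the set $\mathcal S_a=\{\nu\in P_+:h_\nu-|\nu||x|\le a\}$ is finite for each $a\in\mathbf R$. Put $b_a=\max_{\nu\in\mathcal S_a}h_\nu$ (any number if $\mathcal S_a=\emptyset$).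

**Step 3: high $L_0$ forces high $D$.** This controls the tails in Step 4. Let $\mathcal K$ be the class of $M\in\mathrm{KL}_\kappa$ that are $L_0$-semisimple with real spectrum, such that $M_{\le c}$, the sum of $L_0$-eigenspaces with eigenvalue $\le c$, is finite-dimensional for every $c$. It is closed under subquotients and contains all $V(\nu)$. We claim: if $M\in\mathcal K$ has $L_0$-spectrum $>b_a$, then $H^0_f(M)_{D\le a}=0$. Indeed $M$ is the union of the submodules $M'=U(\widehat{\mathfrak g})M_{\le c}$. The space $M_{\le c}$ is finite-dimensional and $\mathfrak g[t]$-stable. Filtering it by $L_0$-eigenvalue and decomposing eigenspaces over $\mathfrak g$ gives a finite filtration by $\mathfrak g[t]$-submodules with subquotients simple $\mathfrak g$-modules $V_{\nu_i}$ killed by $t\mathfrak g[t]$. It induces a finite filtration of $M'$ whose nonzero subquotients are quotients of $V(\nu_i)$ with $h_{\nu_i}>b_a$, so $\nu_i\notin\mathcal S_a$. By exactness, $H_f^0$ of such a subquotient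 is a quotient of $H^0_f(V(\nu_i))$, whose $D$-weights are $>a$. So $H^0_f(M')_{D\le a}=0$, and $H_f^0$ commutes with directed unions.

**Step 4: finite filtrations and multiplicities.** We reduce $M\in\mathcal K$ to finitely many simples plus a negligible part. We claim that for every $b$, $M$ has a finite filtration whose subquotients are simple modules $L(\nu)$ or have $L_0$-spectrum $>b$. Induct on $\dim M_{\le b}$; if it is $0$ there is nothing to show. Otherwise take a simple $\mathfrak g$-submodule $V_\nu$ of the lowest $L_0$-eigenspace (killed by $t\mathfrak g[t]$), the submodule $M_1$ it generates (a quotient of $V(\nu)$), and the maximal proper submodule $N_1$ of $M_1$. Then $M_1/N_1=L(\nu)$ with $L(\nu)_{\le b}\neq0$, so the induction hypothesis applies to $N_1$ and $M/M_1$.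

Let $[M:L(\mu)]$ be the multiplicity of $L(\mu)$ in such a filtration with $b\ge h_\mu$. It is independent of choices: the filtration gives $\mathrm{ch}\,M_{\le b}=\sum\mathrm{ch}\,L(\nu)_{\le b}$ over its simple subquotients, and the finitely many $\mathrm{ch}\,L(\nu)_{\le b}$ with $h_\nu\le b$ are linearly independent, because the term of lowest $L_0$-degree in $\mathrm{ch}\,L(\nu)$ is $u^{h_\nu}\mathrm{ch}\,V_\nu$. So $\mathrm{ch}\,M=\sum_\mu[M:L(\mu)]\,\mathrm{ch}\,L(\mu)$, locally finite. For $\mu\notin\mathcal S_a$ the space $H^0_f(L(\mu))_{D\le a}$ is a quotient of $H^0_f(V(\mu))_{D\le a}=0$. With $b=b_a$, exactness and Step 3 give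
$$\mathrm{ch}\,H^0_f(M)_{D\le a}=\sum_{\mu\in\mathcal S_a}[M:L(\mu)]\,\mathrm{ch}\,H^0_f(L(\mu))_{D\le a}.\tag{15}$$

**Step 5: add up.** We transfer (12) to reductions. By (12) and linear independence, $\delta_{\mu,0}=\sum_\nu c_\nu[V(\nu):L(\mu)]$, a finite sum for each $\mu$, since only $h_\nu\le h_\mu$ occurs. Summing (15) for $M=V(\nu)$,
$$\sum_\nu c_\nu\,\mathrm{ch}\,H^0_f(V(\nu))_{D\le a}=\sum_{\mu\in\mathcal S_a}\Big(\sum_\nu c_\nu[V(\nu):L(\mu)]\Big)\mathrm{ch}\,H^0_f(L(\mu))_{D\le a}=\mathrm{ch}\,H^0_f(L_\kappa)_{D\le a}$$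
(both ends are $0$ if $0\notin\mathcal S_a$). Letting $a\to\infty$ and using (13), $\mathrm{ch}\,H^0_f(L_\kappa)=\mathcal P\cdot\sum_\nu c_\nu u^{h_\nu}\mathrm{ch}_{V_\nu}(u^{-x})$.

**Step 6: substitute in the product.** We evaluate the last sum by substituting $e^\gamma\mapsto u^{-\gamma(x)}$ in (12). On the $\nu$-side a given exponent arises from finitely many monomials, because $h_\nu-|\nu||x|\to\infty$. On the product side this is where the condition $\ell_s\le q$ enters: positions lie in $\{1,\dots,q\}$, so $|\alpha(x)|\le q-1$, and $1-u^{qj}e^\alpha$ becomes $1-u^{qj-\alpha(x)}$ with $qj-\alpha(x)\ge qj-q+1\ge j$. Again each exponent arises finitely often, so the substitution is legitimate on both sides and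
$$\mathrm{ch}\,H^0_f(L_\kappa)=\mathcal P\cdot\prod_{j\ge1}(1-u^{qj})^{N-1}\prod_{\alpha\in\Delta}(1-u^{qj-\alpha(x)}).$$
In $\mathfrak{gl}_N$ the matrix unit from box $(s,i)$ to $(s',i')$ has degree $i'-i$ and gives the factor $1-u^{qj+i-i'}$. The basis elements of $\mathfrak{gl}_N^f$ from row $s$ to row $s'$ have degree $-d$ with $d=\ell_s-c$, $1\le c\le\min(\ell_s,\ell_{s'})$, which by (14) gives the denominators of $\Pi_{\ell_s,\ell_{s'}}$. Passing from $\mathfrak{gl}_N$ to $\mathfrak{sl}_N$ removes one zero weight and one element with $d=0$, whence the prefactor. All exponents that occur are positive, so the series starts with $1$ and is nonzero. $\square$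

## 7. The currents of $\mathfrak{sl}_p$ and the collapse for $(q^m,1^p)$

**The homomorphism $\eta$.** Let $n=qm+p$ with $q,m\ge1$, $p\ge2$, $\kappa\neq-n$, and let $f_1$ have type $(q^m,1^p)$. Let $B_i$ be the span of the boxes in column $i$ of the $m$ rows of length $q$, and $S$ the span of the $p$ single boxes, at position $1$ in the left-justified grading. Then
$$\mathfrak m_{f_1}=\bigoplus_{i<i'}\mathrm{Hom}(B_i,B_{i'})\oplus\bigoplus_{i\ge2}\mathrm{Hom}(S,B_i),\qquad\mathfrak{sl}_p=\mathfrak{sl}(S)\subset\mathfrak g_0 .$$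
With $\chi_1=(f_1|\cdot)$ we have $\chi_1([v,b])=\mathrm{tr}([f_1,v]b)=0$ for $v\in\mathfrak{sl}_p$. As $\mathfrak{sl}_p$ normalizes $\mathfrak m_{f_1}$ and sits in degree $0$, (3) shows that $K_v=J_v+\psi_{\mathrm{ad}v|\mathfrak m_{f_1}}=\hat J_v\in C_+(0)^0$ is $d_1$-closed, so $K_v\in W:=\mathcal W^\kappa(\mathfrak{sl}_n,f_1)$ by (11). As an $\mathfrak{sl}_p$-module $\mathfrak m_{f_1}$ is $m(q-1)$ copies of $(\mathbf C^p)^*$ plus a trivial module, so $\mathrm{tr}_{\mathfrak m_{f_1}}(\mathrm{ad}v\,\mathrm{ad}w)=m(q-1)(v|w)$ and by (4)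
$$[K_v{}_\lambda K_w]=K_{[v,w]}+\lambda\,(\kappa+m(q-1))\,(v|w).\tag{16}$$
This defines $\eta:V^{\kappa+m(q-1)}(\mathfrak{sl}_p)\to W$, $J_v\mapsto K_v$. The $K_v$ have $D$-weight $1$. For $\kappa=k$ the level is $-n+\frac nq+mq-m=-p+\frac pq=k'$. This is Fact 2.

From here on $n,q,m,p,k,k'$ are as in Section 1.

**Proposition 7.1.** Let $A=H^0_{f_1}(L_k(\mathfrak{sl}_n))$. The composite $V^{k'}(\mathfrak{sl}_p)\xrightarrow{\eta}\mathcal W^k(\mathfrak{sl}_n,f_1)\to A$ is surjective and induces $L_{k'}(\mathfrak{sl}_p)\cong A$. In particular $H^0_{f_1}(L_k(\mathfrak{sl}_n))\cong L_{k'}(\mathfrak{sl}_p)$.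

**Proof.** All parts are $\le q$, so Proposition 6.2 applies. By Lemma 6.1 every pair of rows involving a long row contributes $1$, and $\Pi_{1,1}=\prod_j\frac{1-u^{qj}}{1-u^j}$. Hence
$$\mathrm{ch}\,A=\prod_{j\ge1}\frac{1-u^j}{1-u^{qj}}\cdot\Pi_{1,1}^{p^2}=\prod_{j\ge1}\Big(\frac{1-u^{qj}}{1-u^j}\Big)^{p^2-1},$$
which is $\mathrm{ch}\,L_{k'}(\mathfrak{sl}_p)$ by Proposition 6.2 with $N=p$, $f=0$, $\gcd(p,q)=1$. Also $A\ne0$. This is Fact 3, and the sandwich of Section 1 applies verbatim: the map is graded, its image is $V^{k'}(\mathfrak{sl}_p)/J$ with $J$ proper, and $\dim A\ge\dim(\text{image})\ge\dim L_{k'}(\mathfrak{sl}_p)=\dim A$ in each degree. $\square$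

With this, Theorem 1.1 is proved.

*Example.* Let $n=5$, $q=3$, $m=1$, $p=2$: $k=-\frac{10}3$, $k'=-\frac43$, $f_1$ of type $(3,1,1)$. The degree-$0$ part of $\mathfrak{gl}_5^{f_1}$ consists of one map $3\to3$, two maps $1\to3$ and four maps $1\to1$, so $\dim\mathfrak g^{f_1}_0=6$, and by (14) the weight-one space of $\mathcal W^k(\mathfrak{sl}_5,f_1)$ has dimension $6$. That of $A$ has dimension $p^2-1=3$: three weight-one fields die and only $\mathfrak{sl}_2$ survives.

## 8. Nonzero $f_0$: equal characters without a map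

Now let $a_\bullet^{(0)}$ be any partition of $p$ with parts $\le q$, with $f_0,f_2$ as in Section 1. The sensible first attempt is to repeat the argument: compute characters. This part works. By Lemma 6.1 only pairs of rows from $a_\bullet^{(0)}$ contribute to Proposition 6.2, and the prefactor does not depend on $N$, so
$$\mathrm{ch}\,H^0_{f_2}(L_k(\mathfrak{sl}_n))=\prod_{j\ge1}\frac{1-u^j}{1-u^{qj}}\prod_{s,s'}\Pi_{a_s,a_{s'}}=\mathrm{ch}\,H_{f_0}^0(L_{k'}(\mathfrak{sl}_p)).$$

The sandwich, however, used two more things, and both are missing. First, it needed a map. For $f_0=0$ we could write one down because $V^{k'}(\mathfrak{sl}_p)$ is generated by currents with linear brackets, so (16) was enough; for $\mathcal W^{k'}(\mathfrak{sl}_p,f_0)$ we have no such presentation to map out of. Second, it needed the lower bound $\dim(\text{image})\ge\dim L_{k'}$ with $L_{k'}$ the simple quotient. Proposition 6.2 computes $H^0_{f_0}(L_{k'})$, and nothing so far says that this is simple.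

We get a map by reducing in two stages. First reduce by $f_1$; the result $W=\mathcal W^k(\mathfrak{sl}_n,f_1)$ carries $\mathfrak{sl}_p$-currents, so we can reduce it further by $f_0$. If the outcome is $\mathcal W^k(\mathfrak{sl}_n,f_2)$, then reducing $V^{k'}(\mathfrak{sl}_p)\to W\to L_{k'}(\mathfrak{sl}_p)$ by $f_0$ produces the maps we lack. The direct obstacle is that $\mathfrak m_{f_1}\oplus\mathfrak m_{f_0}\neq\mathfrak m_{f_2}$.

*Example.* Type $f_2=(3,2)$, with columns $B_1,B_2,B_3$ of the long row and $S_1,S_2$ of the short one. In $\mathfrak m_{f_1}\oplus\mathfrak m_{f_0}$ both $S_1,S_2$ sit at position $1$: it consists of $B_i\to B_{i'}$ ($i<i'$), $S_j\to B_2$, $S_j\to B_3$ and $S_1\to S_2$, of dimension $8$. In $\mathfrak m_{f_2}$ the box $S_2$ sits at position $2$: we have $B_i\to B_{i'}$, $S_1\to S_2$, $S_1\to B_2$, $S_1\to B_3$, $S_2\to B_3$ and $B_1\to S_2$, again of dimension $8$. They differ in one place: $E=\mathrm{Hom}(S_2,B_2)$ is replaced by $E'=\mathrm{Hom}(B_1,S_2)$.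 For $x\in E$, $y\in E'$ we have $\chi([x,y])=\mathrm{tr}(f_2xy)$, a perfect pairing because $f_2:B_2\to B_1$ is an isomorphism. This is the situation of Lemma 3.1. In general one slides one column of the small part at a time, past one column of the big part.

## 9. Sliding columns: reduction by stages

Let $q,m\ge1$, $p\ge2$, $n=qm+p$, the parts of $a_\bullet^{(0)}$ be $\le q$, and $\kappa\neq-n$. Let $h\le q$ be the largest part of $a_\bullet^{(0)}$. Let $B_i$ ($1\le i\le q$) be the span of the boxes in column $i$ of the $m$ rows of length $q$, and $S_j$ ($1\le j\le h$) the span of the boxes in column $j$ of the rows of $a_\bullet^{(0)}$. Put $f_2=f_1+f_0$, with $f_1=f_2|_{\oplus B_i}$ (type $(q^m,1^p)$) and $f_0=f_2|_{\oplus S_j}\in\mathfrak{sl}_p=\mathfrak{sl}(\oplus S_j)$, each extended by $0$. Let $\chi=(f_2|\cdot)$; it is nonzero only on the components $B_i\to B_{i+1}$ and $S_j\to S_{j+1}$.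

**Theorem A.** Put $\kappa^\natural=\kappa+m(q-1)$ and $W=\mathcal W^\kappa(\mathfrak{sl}_n,f_1)$. There is a homomorphism $\eta:V^{\kappa^\natural}(\mathfrak{sl}_p)\to W$ and a vertex algebra isomorphism
$$\mathcal W^\kappa(\mathfrak{sl}_n,f_2)\cong H^0_{f_0}(W):=H^0(C(W;\mathfrak m_{f_0},\chi_0)),\qquad\chi_0=(f_0|\cdot),$$
and $H^i(C(W;\mathfrak m_{f_0},\chi_0))=0$ for $i\ne0$.

**Proof.** **Step 1: a family of subalgebras.** We interpolate between $\mathfrak m_{f_1}\oplus\mathfrak m_{f_0}$ and $\mathfrak m_{f_2}$. For a nondecreasing $\phi:\{1,\dots,h\}\to\mathbf R$ define a relation on the symbols $B_i,S_j$ by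
$$B_i\prec B_{i'}\Leftrightarrow i<i',\quad S_j\prec S_{j'}\Leftrightarrow j<j',\quad S_j\prec B_i\Leftrightarrow\phi(j)<i,\quad B_i\prec S_j\Leftrightarrow i<\phi(j).$$
So $S_j$ sits at position $\phi(j)$, columns $S$ at equal positions are still ordered among themselves, and an $S$ and a $B$ at equal positions are unrelated. The relation is irreflexive. It is transitive; the mixed chains $X\prec Y\prec Z$ are: $BBS$, $i<i'<\phi(j)$; $BSB$, $i<\phi(j)<i'$; $BSS$, $i<\phi(j)\le\phi(j')$; $SBB$, $\phi(j)<i<i'$; $SBS$, $\phi(j)<i<\phi(j')$, so $j<j'$; $SSB$, $\phi(j)\le\phi(j')<i$. Hence $\mathfrak m^\phi=\bigoplus_{X\prec Y}\mathrm{Hom}(X,Y)$ is an associative algebra. It is spanned by elements of positive degree for the positions $B_i\mapsto i$, $S_j\mapsto\phi(j)+\epsilon j$ with $0<\epsilon\ll1$.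

Call $\phi$ admissible if it is integer-valued and nondecreasing with $\phi(1)=1$ and $\phi(j+1)-\phi(j)\le1$; then $\phi(j)\le j\le q$. For admissible $\phi$ we have $\chi(\mathfrak m^\phi\mathfrak m^\phi)=0$, so that $\chi$ is a character of $\mathfrak m^\phi$. Indeed there is no $Y$ with $B_i\prec Y\prec B_{i+1}$, since $i<\phi(j)<i+1$ is impossible, and no $Y$ with $S_j\prec Y\prec S_{j+1}$, since $\phi(j)<i<\phi(j+1)\le\phi(j)+1$ is impossible.

**Step 2: one slide.** We show that moving one column by one unit preserves the cohomology. Let $\phi,\phi'$ be admissible, equal except $\phi(j_0)=c$, $\phi'(j_0)=c+1$. Then $j_0\ge2$. Also $\phi(j_0-1)=c$, being $\le\phi(j_0)=c$ and $\ge\phi'(j_0)-1=c$. If $j_0<h$ then $\phi(j_0+1)=c+1$, being $\le\phi(j_0)+1$ and $\ge\phi'(j_0)$. Finally $c+1\le j_0\le q$, so $B_{c+1}$ exists. Let $\phi^u=\phi$ except $\phi^u(j_0)=c+\frac12$; it is nondecreasing. Put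
$$\mathfrak u=\mathfrak m^{\phi^u},\quad\mathfrak n=\mathfrak m^\phi\cap\mathfrak m^{\phi'},\quad E=\mathrm{Hom}(S_{j_0},B_{c+1}),\quad E'=\mathrm{Hom}(B_c,S_{j_0}).$$
Only relations between $S_{j_0}$ and the $B_i$ vary. $S_{j_0}\prec B_i$ means $i\ge c+1$ for $\phi,\phi^u$ and $i\ge c+2$ for $\phi'$. $B_i\prec S_{j_0}$ means $i\le c-1$ for $\phi$ and $i\le c$ for $\phi^u,\phi'$. So $\mathfrak u=\mathfrak n\oplus E\oplus E'$, $\mathfrak m^\phi=\mathfrak n\oplus E$, $\mathfrak m^{\phi'}=\mathfrak n\oplus E'$. We check the hypotheses of Lemma 3.1.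

* $\mathfrak u\mathfrak u\subset\mathfrak n$. Suppose $S_{j_0}\prec_uY\prec_uB_{c+1}$. Then $Y=B_i$ requires $c+\frac12<i<c+1$, and $Y=S_j$ requires $j>j_0$ with $\phi(j)<c+1$, but $\phi(j)\ge\phi(j_0+1)=c+1$. Suppose $B_c\prec_uY\prec_uS_{j_0}$. Then $Y=B_i$ requires $c<i<c+\frac12$, and $Y=S_j$ requires $j<j_0$ with $\phi(j)>c$, but $\phi(j)\le\phi(j_0-1)=c$. All are impossible.
* $EE=E'E'=0$ and $\chi(E)=\chi(E')=0$, since the components are mixed.
* $\chi([\mathfrak n,\mathfrak u])=0$, since $\mathfrak u=\mathfrak m^\phi+\mathfrak m^{\phi'}$ and $\chi$ is a character of both.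
* For $x\in E$, $y\in E'$ we have $yx=0$, so $\chi([x,y])=\mathrm{tr}(f_2xy)$, perfect because $f_2:B_{c+1}\to B_c$ is an isomorphism.

Hence $H(C(M;\mathfrak m^\phi,\chi))\cong H(C(M;\mathfrak m^{\phi'},\chi))$ for $M\in\mathrm{KL}_\kappa$.

**Step 3: from all columns at position $1$ to the left-justified picture.** We chain slides. Start from $\phi\equiv1$. For $t=1,\dots,h-1$ raise the value at $j=h,h-1,\dots,t+1$, in this order, from $t$ to $t+1$, passing from $\min(j,t)$ to $\min(j,t+1)$. The intermediate value lists are $1,2,\dots,t,t,\dots,t,t+1,\dots,t+1$, which are admissible. We end at $\phi=\mathrm{id}$, where $B_i$ and $S_i$ are at position $i$, so $\mathfrak m^{\mathrm{id}}=\mathfrak m_{f_2}$. With $\mathfrak m:=\mathfrak m^{\phi\equiv1}$, naturally for $M\in\mathrm{KL}_\kappa$ and as vertex algebras if $M$ is one,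
$$H^\bullet(C(M;\mathfrak m,\chi))\cong H^\bullet_{f_2}(M).\tag{17}$$

**Step 4: split the differential.** We recognize $\mathfrak m$ as the sum of the two stages. For $\phi\equiv1$ we have $\mathfrak m=\mathfrak m_1\oplus\mathfrak m_0$ with
$$\mathfrak m_1=\bigoplus_{i<i'}\mathrm{Hom}(B_i,B_{i'})\oplus\bigoplus_{i\ge2,\,j}\mathrm{Hom}(S_j,B_i)=\mathfrak m_{f_1},\qquad\mathfrak m_0=\bigoplus_{j<j'}\mathrm{Hom}(S_j,S_{j'})=\mathfrak m_{f_0}\subset\mathfrak{sl}_p\subset\mathfrak g_0,$$
degrees being those of the left-justified grading of $f_1$. Moreover $\chi|_{\mathfrak m_1}=\chi_1=(f_1|\cdot)$ and $\chi|_{\mathfrak m_0}=\chi_0$. The homomorphism $\eta$ was constructed in Section 7 from the elements $K_v=\hat J_v\in W\subset C_+(0)^0$. By (10), $C(M;\mathfrak m,\chi)=C(M;\mathfrak m_1,\chi_1)\otimes F(\mathfrak m_0)$ with $d=d_1+d_0$, $d_0=Q_{0(0)}$,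
$$Q_0=\sum_{a\in\mathfrak m_0}(K_a+\chi_0(a))\psi^*_a+\tfrac12\sum_{a\in\mathfrak m_0}:\!\psi_{\mathrm{ad}a|_{\mathfrak m_0}}\psi^*_a\!: .$$
With respect to ($\mathfrak m_0$-charge $i$, $\mathfrak m_1$-charge $j$), $d_1$ has bidegree $(0,1)$ and $d_0$ has bidegree $(1,0)$.

**Step 5: insert $W$.** We compare the second-stage complex with the total one for $M=V^\kappa$. Since $W=\ker(d_1|_{C_+(0)^0})$ contains the $K_v$, the space $W\otimes F(\mathfrak m_0)$ with $d=d_0$ is exactly $C(W;\mathfrak m_0,\chi_0)$, a dg vertex subalgebra of $\mathcal D=C_+(0)\otimes F(\mathfrak m_0)$. The quotient $\mathcal R=(C_+(0)/W)\otimes F(\mathfrak m_0)$ is bigraded with $j\ge0$. It is $d_1$-acyclic, because by Lemmas 4.1 and 5.1(1) $H^j(C_+(0))=0$ for $j\ne0$, while $H^0(C_+(0))=W$.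

It is then $d$-acyclic. Let $r=\sum_{i\ge i_0}r_{i,N-i}$ be a $d$-cocycle of total degree $N$. The component of $dr=0$ in bidegree $(i_0,N-i_0+1)$ says $d_1r_{i_0,N-i_0}=0$, so $r_{i_0,N-i_0}=d_1s$ with $s$ of bidegree $(i_0,N-i_0-1)$. Subtracting $ds$ from $r$ raises $i_0$. As $j=N-i\ge0$ forces $i\le N$, the process stops with $r$ a coboundary.

So $C(W;\mathfrak m_0,\chi_0)\hookrightarrow\mathcal D$ is a quasi-isomorphism. By Lemma 5.1(2), applied to $f_1$, $\mathfrak m_0$ and $\tilde\chi=\chi$, so is $\mathcal D\hookrightarrow C(V^\kappa;\mathfrak m,\chi)$. Combining with (17) and Lemma 4.1, $H^i(C(W;\mathfrak m_{f_0},\chi_0))\cong H^i_{f_2}(V^\kappa)$, which is $\mathcal W^\kappa(\mathfrak{sl}_n,f_2)$ for $i=0$ and $0$ otherwise. All maps are multiplicative. $\square$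

## 10. A common nonzero quotient

There remains the second missing item of Section 8: we do not know that $H^0_{f_0}(L_{k'})$ is simple. It turns out not to matter.

**Theorem B.** Let $n,q\ge2$ be coprime, $m\ge1$, $p=n-qm\ge2$, and $a^{(0)}_\bullet$ a partition of $p$ with all parts $\le q$; let $f_0\in\mathfrak{sl}_p$ have type $a_\bullet^{(0)}$ and $f_2\in\mathfrak{sl}_n$ type $(q^m,a_\bullet^{(0)})$. Then
$$\mathcal W_{-p+p/q}(\mathfrak{sl}_p,f_0)\cong\mathcal W_{-n+n/q}(\mathfrak{sl}_n,f_2)$$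
as vertex algebras. So the conjecture is true.

**Proof.** **Step 1: reduce the collapse by $f_0$.** This produces the maps between the two sides. Put $W=\mathcal W^k(\mathfrak{sl}_n,f_1)$. By Proposition 7.1 the composite $V^{k'}(\mathfrak{sl}_p)\xrightarrow{\eta}W\to A\cong L_{k'}(\mathfrak{sl}_p)$ is the canonical surjection. Apply $H^0(C(-;\mathfrak m_{f_0},\chi_0))$ to these vertex algebras over $V^{k'}(\mathfrak{sl}_p)$. With Theorem A for $\kappa=k$, where $\kappa^\natural=k'$, this gives vertex algebra homomorphisms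
$$\mathcal W^{k'}(\mathfrak{sl}_p,f_0)\longrightarrow H^0(C(W;\mathfrak m_{f_0},\chi_0))\cong\mathcal W^k(\mathfrak{sl}_n,f_2)\longrightarrow H^0_{f_0}(L_{k'}(\mathfrak{sl}_p)).$$

**Step 2: the target is a quotient of both sides.** The total composite is $H^0_{f_0}$ of the surjection $V^{k'}(\mathfrak{sl}_p)\to L_{k'}(\mathfrak{sl}_p)$, hence surjective by exactness on $\mathrm{KL}_{k'}(\mathfrak{sl}_p)$ (Lemma 4.1). Therefore the last map is surjective too. Note that exactness was not needed for $W$. The target is nonzero by Proposition 6.2 with $N=p$, as all parts of $f_0$ are $\le q$ and $\gcd(p,q)=1$.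

**Step 3: compare simple quotients.** So $H^0_{f_0}(L_{k'}(\mathfrak{sl}_p))$ is a nonzero quotient of both $\mathcal W^{k'}(\mathfrak{sl}_p,f_0)$ and $\mathcal W^k(\mathfrak{sl}_n,f_2)$. Since $k\ne-n$ and $k'\ne-p$, Corollary 5.2 applies to each: this quotient has a unique simple quotient, which is at once $\mathcal W_{k'}(\mathfrak{sl}_p,f_0)$ and $\mathcal W_k(\mathfrak{sl}_n,f_2)$. $\square$

*Example.* Take $n=5$, $q=3$, $m=1$, $p=2$ and $f_0$ principal in $\mathfrak{sl}_2$, so $f_2$ has type $(3,2)$ and a single slide is needed. By the example after Proposition 6.2 the common quotient $H^0_{f_0}(L_{-4/3}(\mathfrak{sl}_2))$ has character $1$, i.e. it is $\mathbf C$. Hence $\mathcal W_{-4/3}(\mathfrak{sl}_2,f_0)\cong\mathcal W_{-10/3}(\mathfrak{sl}_5,f_2)\cong\mathbf C$.
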